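\title{Asymptotic speeds and profiles of transition fronts for the Fisher--KPP equation}

\begin{abstract}
We consider transition fronts connecting $1$ and $0$ for the equation $u_t=u_{xx}+f(u)$ on the line, with a concave Fisher--KPP reaction $f$ and minimal wave speed $c^*$. We prove that every such front has asymptotic past and future speeds $c^*\le c_-\le c_+<\infty$ and that its profile converges in $C^2(\mathbb{R})$ to the traveling waves of speeds $c_\pm$ as $t\to\pm\infty$; no assumption is made on the speed in the past. The future speed is determined by the spatial decay rate of the front at any one time, the slope of the front lies at all times between the slopes of the two limit waves, and every pair of speeds occurs. The proof combines a steepness order preserved by the flow with an estimate showing that a front is almost log-convex far ahead of its interface, uniformly in time.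
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Consider the equation
\begin{equation}\label{eq:kpp}
u_t=u_{xx}+f(u),\qquad t\in\mathbb{R},\ x\in\mathbb{R},
\end{equation}
where $f:[0,1]\to\mathbb{R}$ is smooth and concave, $f(0)=f(1)=0$, $f>0$ on $(0,1)$ and $f'(0)>0$. Of the smoothness only $f\in C^2([0,1])$ will be used. Let $c^*=2\sqrt{f'(0)}$. For every $c\ge c^*$ there is a \emph{traveling wave} $\varphi_c(x-ct)$, where $\varphi_c$ is decreasing,
\[
\varphi_c''+c\varphi_c'+f(\varphi_c)=0,\qquad \varphi_c(-\infty)=1,\qquad \varphi_c(+\infty)=0,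
\]
and $\varphi_c$ is unique up to shifts. We take this existence and uniqueness as given and fix the shift by $\varphi_c(0)=\frac12$. An \emph{entire solution} is a classical solution of \eqref{eq:kpp} on $\mathbb{R}^2$.

\begin{definition}\label{def:front}
An entire solution $0<u<1$ is a \emph{transition front connecting $1$ and $0$} if there is a function $t\mapsto x_t$ on $\mathbb{R}$ such that $u(t,x_t+x)\to1$ as $x\to-\infty$ and $u(t,x_t+x)\to0$ as $x\to+\infty$, uniformly in $t\in\mathbb{R}$. Equivalently, for every $\delta\in(0,1)$ there is $X_\delta\geq0$ such that, for all $t$,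
\begin{equation}\label{eq:uniform}
u(t,x)\ge1-\delta\ \text{ for }x\le x_t-X_\delta,\qquad u(t,x)\le\delta\ \text{ for }x\ge x_t+X_\delta .
\end{equation}
The front has \emph{asymptotic past and future speeds} $c_\pm$ if $x_t/t\to c_\pm$ as $t\to\pm\infty$.
\end{definition}

The definition keeps one feature of a traveling wave, namely that the zone where $u$ is away from both $0$ and $1$ has bounded width for all time, and it drops the rest: neither the shape of the profile nor the motion of $x_t$ is prescribed. Every point where $u(t,\cdot)=\frac12$ lies within $X_{1/4}$ of $x_t$, so the family $(x_t)$ is unique up to a bounded function, and the asymptotic speeds do not depend on its choice. The natural question is how much of the wave structure is forced by \eqref{eq:uniform} alone.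

The following is known. Every transition front connecting $1$ and $0$ satisfies
\[
c^*\le\liminf_{t\to-\infty}\frac{x_t}{t}\le\liminf_{t\to+\infty}\frac{x_t}{t}\le\limsup_{t\to+\infty}\frac{x_t}{t}<+\infty ,
\]
and if the first inequality is strict, then the front has asymptotic speeds $c^*<c_-\le c_+$ and, up to a bounded shift of $(x_t)$, $u(t,x_t+\cdot)\to\varphi_{c_\pm}$ in $C^2(\mathbb{R})$ as $t\to\pm\infty$. The problem posed in \cite{TF} is the conjecture that the strict inequality is not needed: every transition front connecting $1$ and $0$ has asymptotic speeds $c^*\le c_-\le c_+<+\infty$, and its profile converges to $\varphi_{c_\pm}$ in $C^2(\mathbb{R})$ as $t\to\pm\infty$. We prove this conjecture. The proof does not use the known result just quoted.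

Replacing $(t,x,f)$ by $(f'(0)t,\sqrt{f'(0)}\,x,f/f'(0))$ divides all speeds by $\sqrt{f'(0)}$. We therefore assume from now on that
\[
f'(0)=1,\qquad c^*=2 .
\]
Two quantities describe a wave. For $c\ge2$ let
\[
\lambda_c=\frac{c-\sqrt{c^2-4}}2\in(0,1],\qquad c=\lambda_c+\frac1{\lambda_c};
\]
the map $c\mapsto\lambda_c$ is a decreasing continuous bijection from $[2,\infty)$ onto $(0,1]$, and $\lambda_c$ is the exponential decay rate of $\varphi_c$ at $+\infty$ (Lemma~\ref{lem:waves}). Since $\varphi_c'<0$ (Section~\ref{sec:waves}), we can define $P_c:(0,1)\to(0,\infty)$ by $\varphi_c'=-P_c(\varphi_c)$; thus $P_c(\theta)$ is the steepness of the wave at height $\theta$.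

\begin{theorem}\label{thm:main}
Let $f'(0)=1$. In {\rm(i)--(v)}, let $u$ be a transition front connecting $1$ and $0$.
\begin{itemize}
\item[(i)] The limit $\lambda_+=\lim_{x\to+\infty}(-u_x/u)(t,x)$ exists, is independent of $t$, and lies in $(0,1]$. Put $c_+=\lambda_++1/\lambda_+$.
\item[(ii)] There is $c_-$ with $2\le c_-\le c_+<\infty$ such that $x_t/t\to c_\pm$ as $t\to\pm\infty$. If $x_t$ is normalized by $u(t,x_t)=\frac12$, which is a bounded modification, then $u(t,x_t+\cdot)\to\varphi_{c_\pm}$ in $C^2(\mathbb{R})$ as $t\to\pm\infty$.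
\item[(iii)] $P_{c_+}(u)\le-u_x\le P_{c_-}(u)$ on $\mathbb{R}^2$; in particular $u_x<0$.
\item[(iv)] There is $C$ such that $c_-(t-s)-C\le x_t-x_s\le c_+(t-s)+C$ for all $s\le t$.
\item[(v)] $c_-=c_+=c$ if and only if $u(t,x)=\varphi_c(x-ct-\xi)$ for some $\xi$. In particular, $c_+=2$ if and only if $u$ is a traveling wave of the critical speed $2$.
\item[(vi)] Conversely, every pair $2\le c_-\le c_+<\infty$ is the pair of asymptotic speeds of some transition front connecting $1$ and $0$.
\end{itemize}
\end{theorem}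

Part (ii) is the conjecture. Part (i) says that the future speed can be read off the tail of the front at any single time, and part (iii) says that at every point the front is at least as steep as its future wave and at most as steep as its past wave at the same height.

\section{A linear model and the plan of the proof}\label{sec:model}

Ahead of the interface $u$ is small and \eqref{eq:kpp} is close to $v_t=v_{xx}+v$. The exponential $e^{-\lambda(x-ct)}$ solves this equation exactly when $c=\lambda+1/\lambda$; for $\lambda\in(0,1]$, flatter exponentials move faster. The whole theorem is visible on a sum of two of them.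

\begin{example}\label{ex:two}
Let $0<\lambda_2<\lambda_1\le1$, $c_i=\lambda_i+1/\lambda_i$, so that $2\le c_1<c_2$, and let $v=e_1+e_2$ with $e_i=e^{-\lambda_i(x-c_it)}$. Let $x_t$ be the point where $v(t,\cdot)=1$. Both terms are less than $1$ there, and both are at most $\frac12$ at $\max_i c_it+(\log2)/\lambda_2$, so $x_t=\max(c_1t,c_2t)+O(1)$: the past speed is $c_1$ and the future speed is $c_2$. At $x=c_1t+y$ we have $e_2=e^{-\lambda_2y}e^{\lambda_2(c_2-c_1)t}\to0$ as $t\to-\infty$, and at $x=c_2t+y$ we have $e_1=e^{-\lambda_1y}e^{-\lambda_1(c_2-c_1)t}\to0$ as $t\to+\infty$: near the level set one sees a pure exponential at each end of time. The local decay rate $\Lambda=-v_x/v$ satisfies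
\[
\Lambda=\frac{\lambda_1e_1+\lambda_2e_2}{e_1+e_2},\qquad \Lambda_x=-\frac{(\lambda_1-\lambda_2)^2e_1e_2}{(e_1+e_2)^2}<0 .
\]
So $\Lambda(t,\cdot)$ decreases from $\lambda_1$ to $\lambda_2$, and $\Lambda(t,+\infty)=\lambda_2$ for every $t$. Since $\lambda_ic_i=\lambda_i^2+1$, the switch $e_1=e_2$ occurs at $x=(\lambda_1+\lambda_2)t$. For $t<0$ this point is ahead of $c_1t$ by $(1/\lambda_1-\lambda_2)|t|$; for $t>0$ it is behind $c_2t$.
\end{example}

The example suggests the answer: the flattest part of the tail is the fastest, it is far ahead in the past, and the interface eventually runs into it; hence $c_-\le c_+$, with $c_+$ given by $\Lambda(t,+\infty)$. It also shows the difficulty. Compactness gives limits of $u(t_n+t,x_{t_n}+x)$ as $t_n\to-\infty$, but such a limit sees only bounded distances from the interface. In the example it has decay rate $\lambda_1$ and has lost the rate $\lambda_2$ altogether. A comparison argument started at time $t_n$ needs information on the whole tail of $u(t_n,\cdot)$.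

The monotonicity of $\Lambda$ supplies it: what lies beyond the visible part of the tail is flatter, never steeper. An upper bound for $\Lambda$ at one point holds everywhere to the right of it, and the limit of $\Lambda$ at $+\infty$ is a lower bound everywhere. This monotonicity is log-convexity in $x$, and it comes from a long past. If $\nu\neq0$ is a positive measure with all exponential moments finite, the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:laplace}
F(y)=\int e^{ry}\,d\nu(r)\quad\Longrightarrow\quad (F')^2\le FF'',\ \text{ that is, }\ (\log F)''\ge0 .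
\end{equation}
If $h$ is the solution of the heat equation at time $T$ with a nonzero datum $h_0\ge0$ of at most exponential growth, then $e^{y^2/4T}h(y)=(4\pi T)^{-1/2}\int e^{y\eta/2T}e^{-\eta^2/4T}h_0(\eta)\,d\eta$ has this form, so $(\log h)''\ge-1/(2T)$. The defect of log-convexity vanishes as the history $T$ grows.

The proof has four ingredients.
\begin{enumerate}
\item An order $g_1\succeq g_2$, ``$g_1$ is steeper than $g_2$'', which is preserved by the flow and by limits (Section~\ref{sec:steep}).
\item The critical wave $\varphi_2$ is steeper than every entire solution (Section~\ref{sec:critical}). This settles all comparisons at speed $2$ and yields $|u_x|\le u$.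
\item For a transition front, $\Lambda=-u_x/u$ is nonincreasing in $x$ up to an error $O(R^{-1}\log R)$ at distance $R$ ahead of the interface, uniformly in $t$ (Sections~\ref{sec:apriori} and~\ref{sec:convex}).
\item A one-sided bound on $\Lambda$ in the tail at times $s_n\to-\infty$ makes $u(t,\cdot)$ steeper or flatter than a wave $\varphi_c$ at all times (Section~\ref{sec:data}).
\end{enumerate}
In Section~\ref{sec:proof} each limit profile is squeezed between $\varphi_c$ and $\varphi_c$ in the steepness order. Part (vi), the nonlinear version of Example~\ref{ex:two}, needs only the comparison principle and is proved in Section~\ref{sec:pairs}.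

\section{Background}\label{sec:background}

\subsection{The reaction term}
By concavity $f(s)/s$ is nonincreasing, so $f(s)\le s$, and $0<f(\frac12)\le-\frac12f'(1)$, so $f'(1)<0$. Extend $f$ by $f(s)=f'(1)(s-1)$ for $s>1$ and $f(s)=s$ for $s<0$. The extension is concave and Lipschitz, and $f(s)/s$ is nonincreasing on $(0,\infty)$. Hence, for $a,b,s\ge0$,
\begin{equation}\label{eq:concave}
f(a+b)\le f(a)+f(b),\qquad f(Ks)\le Kf(s)\ \ (K\ge1),\qquad f(\kappa s)\ge\kappa f(s)\ \ (0\le\kappa\le1).
\end{equation}
Since $f\in C^2([0,1])$, the functions $f(s)/s=\int_0^1f'(\sigma s)\,d\sigma$ and $f(s)/(1-s)=-\int_0^1f'(1-\sigma(1-s))\,d\sigma$ are $C^1$ on $[0,1]$.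

\subsection{The flow and the comparison principle}
Let $S_t=e^{t\partial_x^2}$ be the heat semigroup. A bounded function $v$ is a \emph{mild solution} of $v_t=v_{xx}+g$ on $(0,T)$ if $v(t)=S_tv(0)+\int_0^tS_{t-s}g(s)\,ds$. For measurable $g_0:\mathbb{R}\to[0,1]$, $\Phi_tg_0$ denotes the unique bounded mild solution of \eqref{eq:kpp} with datum $g_0$; it is classical for $t>0$ and commutes with translations. A bounded classical solution is a mild solution, so a bounded entire solution satisfies $u(t,\cdot)=\Phi_{t-s}u(s,\cdot)$ for $s\le t$; we call this \emph{forward uniqueness}. All comparison statements on the line follow from one lemma.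

\begin{lemma}\label{lem:positive}
Let $b,r$ be bounded and measurable on $(0,T)\times\mathbb{R}$, $|b|\le M$, and let $D$ be a mild solution of $D_t=D_{xx}+bD+r$. If $D(0)\ge0$ a.e.\ and $r\ge0$, then $D(t)\ge e^{-Mt}S_tD(0)\ge0$.
\end{lemma}

\begin{proof}
Put $g=bD+r$ and $E(t)=e^{Mt}D(t)$. By the semigroup property and Fubini's theorem,
\[
\int_0^tS_{t-s}ME(s)\,ds=(e^{Mt}-1)S_tD(0)+\int_0^t(e^{Mt}-e^{M\sigma})S_{t-\sigma}g(\sigma)\,d\sigma ,
\]
which rearranges to $E(t)=S_tD(0)+\int_0^tS_{t-s}[(b+M)E+e^{Ms}r](s)\,ds$. The bounded solution of this equation is unique and is the uniform limit of the Picard iterates started at $0$. As $b+M\ge0$, each iterate after the zeroth is at least $S_tD(0)$.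
\end{proof}

Let $v_1,v_2$ be mild solutions of $v_t=v_{xx}+f(v)+r_i$ with $r_1\le r_2$ bounded and $v_1(0)\le v_2(0)$ a.e. Then $v_2-v_1$ solves a linear equation as in Lemma~\ref{lem:positive}, with $|b|$ bounded by the Lipschitz constant $M_f$ of $f$, so $v_1\le v_2$. This is the \emph{comparison principle}. It gives $0\le\Phi_tg\le1$ and the following facts, in which $g,g_1,g_2$ take values in $[0,1]$.
\begin{itemize}
\item[(C1)] If $g\le g_1+g_2$, then $\Phi_tg\le\Phi_tg_1+\Phi_tg_2$. Indeed the sum $v$ of the two solutions $v_i$ has the source $f(v_1)+f(v_2)-f(v)\ge0$ by \eqref{eq:concave}.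
\item[(C2)] If $g\le K\varphi_c$ with $K\ge1$, then $\Phi_tg\le K\varphi_c(\cdot-ct)$. If $g\ge\kappa\varphi_c$ with $\kappa\in[0,1]$, then $\Phi_tg\ge\kappa\varphi_c(\cdot-ct)$. The sources are $Kf(\varphi_c)-f(K\varphi_c)\ge0$ and $\kappa f(\varphi_c)-f(\kappa\varphi_c)\le0$.
\item[(C3)] $\Phi_tg\ge S_tg$, because $f\ge0$ on $[0,1]$.
\item[(C4)] An entire solution with $0\le v\le1$, $v\not\equiv0$, $v\not\equiv1$ satisfies $0<v<1$. If $v(t_0,x_0)=0$, then (C3) gives $v(s,\cdot)\equiv0$ for $s<t_0$, and $v\equiv0$ by forward uniqueness. If $v(t_0,x_0)=1$, apply Lemma~\ref{lem:positive} in the same way to $q=1-v$, which solves $q_t=q_{xx}-\frac{f(v)}{1-v}q$.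
\item[(C5)] If $g$ is nonincreasing, so is $\Phi_tg$, by comparison with translates. If moreover $g$ is $C^1$ with bounded derivative and not constant, then $\partial_x\Phi_tg<0$ for $t>0$: Lemma~\ref{lem:positive} applied to $h^{-1}(\Phi_tg-\Phi_tg(\cdot+h))$ gives, as $h\downarrow0$, $-\partial_x\Phi_tg\ge e^{-M_ft}S_t(-g')>0$.
\end{itemize}

\subsection{Regularity}
We use three textbook consequences of interior parabolic estimates; $\alpha\in(0,1)$ is fixed.
\begin{itemize}
\item[(R1)] Solutions of \eqref{eq:kpp} with values in $[0,1]$ on $(t_0,\infty)\times\mathbb{R}$ are bounded in $C^{1+\alpha/2,2+\alpha}$ on $[t_0+\frac12,\infty)\times\mathbb{R}$ by a constant depending only on $f$. Hence any sequence of such solutions on domains exhausting $\mathbb{R}^2$ has a subsequence converging in $C^{1,2}_{\mathrm{loc}}$ (locally uniform convergence of $u,u_t,u_x,u_{xx}$) to an entire solution.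
\item[(R2)] If $q_t=q_{xx}+aq$ on $[t-1,t]\times[x-1,x+1]$ and the $C^\alpha$ norm of $a$ is at most $N$, then $(|q_t|+|q_x|+|q_{xx}|)(t,x)\le C(N)\sup_{[t-1,t]\times[x-1,x+1]}|q|$.
\item[(R3)] A mild solution of $D_t=D_{xx}+bD$ with $b$ bounded, and locally H\"older for $t>0$, is classical for $t>0$. It is continuous up to $t=0$ if $D(0)$ is bounded and uniformly continuous.
\end{itemize}

\subsection{Traveling waves}\label{sec:waves}
At a zero of $\varphi_c'$ we would have $\varphi_c''=-f(\varphi_c)<0$, a strict local maximum of a decreasing function. So $\varphi_c'<0$, $P_c$ is well defined and $C^1$, and $\varphi_c''=P_c'(\varphi_c)P_c(\varphi_c)$ turns the wave equation into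
\begin{equation}\label{eq:P}
P_cP_c'-cP_c+f=0\quad\text{on }(0,1).
\end{equation}
Let $W$ be any monotone solution of $W''+cW'+f(W)=0$ with values in $[0,1]$. In the identity $W'(x)=W'(0)-c(W(x)-W(0))-\int_0^xf(W)$ the right side has limits in $[-\infty,\infty]$ as $x\to\pm\infty$; since $W$ is bounded they are $0$, and the integral converges. Thus
\begin{equation}\label{eq:ends}
W'(\pm\infty)=0,\qquad f(W(\pm\infty))=0 .
\end{equation}
In particular $P_c(0^+)=P_c(1^-)=0$ and $\varphi_c''(\pm\infty)=0$.

\begin{lemma}\label{lem:waves}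
\begin{itemize}
\item[(a)] If $W\in C^2(\mathbb{R})$, $W'<0$, $W''+cW'+f(W)=0$, $W(-\infty)=1$ and $W(+\infty)=0$, then $c\ge2$.
\item[(b)] For $c\ge2$: $P_c(\theta)<\lambda_c\theta$ on $(0,1)$, and $P_c(\theta)/\theta\to\lambda_c$ as $\theta\to0$.
\item[(c)] If $c>\tilde c\ge2$, then $P_c<P_{\tilde c}$ on $(0,1)$. Hence $P_c\le P_{\tilde c}$ on $(0,1)$ implies $c\ge\tilde c$.
\item[(d)] If $c_n\to c$ in $[2,\infty)$, then $\varphi_{c_n}\to\varphi_c$ in $C^1_{\mathrm{loc}}$ and $P_{c_n}\to P_c$ pointwise.
\end{itemize}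
\end{lemma}

\begin{proof}
For $W$ as in (a), $\Lambda=-W'/W>0$ satisfies the Riccati equation $\Lambda'=\Lambda^2-c\Lambda+f(W)/W$, and $f(W)/W\to1$ at $+\infty$.

(a) Suppose $c<2$ and put $\gamma=\min(1,1-\frac c2)>0$. Then $\Lambda^2-c\Lambda+1\ge\gamma(\Lambda^2+1)$, by $2\Lambda\le\Lambda^2+1$ if $c\ge0$ and by $-c\Lambda\ge0$ if $c<0$. For large $x$ this gives $\Lambda'\ge\frac\gamma2(\Lambda^2+1)$, that is $(\arctan\Lambda)'\ge\frac\gamma2$, which is impossible for a bounded function on a half-line.

(b) With $W=\varphi_c$ and $\lambda=\lambda_c$ the equation reads $\Lambda'=(\Lambda-\lambda)(\Lambda-\lambda^{-1})-\rho$, where $\rho=1-f(W)/W\ge0$ and $\rho(+\infty)=0$; also $\Lambda(-\infty)=0$ by \eqref{eq:ends}. The function $y=\lambda-\Lambda$ satisfies $y'\ge(\Lambda-\lambda^{-1})y$ and is positive near $-\infty$, hence everywhere. This is the inequality. Let $\eta\in(0,\lambda)$. Where $\Lambda\le\lambda-\eta$, the product is at least $\eta^2$ because $\lambda^{-1}\ge\lambda$; so for large $x$, $\Lambda'\ge\eta^2/2$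 there. Thus $\Lambda$ leaves the set $\{\Lambda\le\lambda-\eta\}$ and cannot return.

(c) By \eqref{eq:P}, $D=P_c-P_{\tilde c}$ satisfies $D'=c-\tilde c+fD/(P_cP_{\tilde c})$, so $D'>0$ wherever $D\ge0$. If $D$ vanished somewhere, it would be positive and increasing afterwards, contradicting $D(1^-)=0$. As $D<0$ near $0$ by (b), $D<0$ on $(0,1)$.

(d) By (R1) for the entire solutions $\varphi_{c_n}(x-c_nt)$, every subsequence has a further one converging in $C^2_{\mathrm{loc}}$ to a nonincreasing solution $W$ for the speed $c$ with $W(0)=\frac12$. By \eqref{eq:ends}, $W(-\infty)=1$ and $W(+\infty)=0$, so $W=\varphi_c$ by uniqueness. Since $\varphi_c$ is strictly decreasing, the points $z_n$ with $\varphi_{c_n}(z_n)=\theta$ converge to the point $z$ with $\varphi_c(z)=\theta$, and $P_{c_n}(\theta)=-\varphi_{c_n}'(z_n)\to-\varphi_c'(z)=P_c(\theta)$.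
\end{proof}

\section{Fronts built from two waves}\label{sec:pairs}

\begin{proof}[Proof of Theorem~\ref{thm:main}(vi)]
If $c_-=c_+$, take the traveling wave. Let $2\le c_-<c_+$, put $\phi_\pm(t,x)=\varphi_{c_\pm}(x-c_\pm t)$, and let $u_n$ solve \eqref{eq:kpp} for $t>-n$ with $u_n(-n,\cdot)=\max(\phi_-,\phi_+)(-n,\cdot)$. Comparison with each wave and (C1) give
\[
\max(\phi_-,\phi_+)\le u_n\le\min(1,\phi_-+\phi_+).
\]
The lower bound for $u_{n+1}$ at time $-n$ says $u_{n+1}(-n,\cdot)\ge u_n(-n,\cdot)$, so $u_{n+1}\ge u_n$ for $t\geq-n$. By (R1) the limit $u$ is an entire solution with the same bounds. It is positive and tends to $0$ as $x\to+\infty$, so $0<u<1$ by (C4). Put $x_t=\max(c_-t,c_+t)$. Since $x_t+y-c_\pm t\ge y$ with equality for one of the signs,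
\[
\min\{\varphi_{c_-}(y),\varphi_{c_+}(y)\}\le u(t,x_t+y)\le\varphi_{c_-}(y)+\varphi_{c_+}(y)\qquad\text{for all }t,y .
\]
The left side tends to $1$ as $y\to-\infty$ and the right side to $0$ as $y\to+\infty$. So $u$ is a transition front with $x_t=c_-t$ for $t\le0$ and $x_t=c_+t$ for $t\ge0$.
\end{proof}

\section{The steepness order}\label{sec:steep}

The comparison principle compares two solutions in a fixed relative position. We do not know the position of the front to within $o(1)$, so we need an order that ignores shifts and compares shapes only. A measurable function $e$ on an interval has the \emph{sign pattern $(-,+)$} if there is $\xi\in[-\infty,\infty]$ with $e\le0$ a.e.\ to the left of $\xi$ and $e\ge0$ a.e.\ to the right of $\xi$.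

\begin{definition}\label{def:steep}
For measurable $g_1,g_2:\mathbb{R}\to[0,1]$ we write $g_1\succeq g_2$, and say that $g_1$ is \emph{steeper} than $g_2$, if $g_2-g_1(\cdot+h)$ has the sign pattern $(-,+)$ on $\mathbb{R}$ for every $h\in\mathbb{R}$.
\end{definition}

So every translate of $g_1$ crosses $g_2$ at most once, from above to below. The relation is invariant under shifts of $g_1$ and of $g_2$. It is \emph{closed}: if $g_1^n\succeq g_2^n$ and shifts of $g_i^n$ converge a.e.\ to $g_i$, then $g_1\succeq g_2$. To see this fix $h$, pass to a subsequence along which the points $\xi_n$ converge to some $\xi\in[-\infty,\infty]$, and note that $x<\xi$ implies $x<\xi_n$ for large $n$, and $x>\xi$ implies $x>\xi_n$ for large $n$. The step $H=\mathbf{1}_{(-\infty,0)}$ is steeper than every $g:\mathbb{R}\to[0,1]$, since $g-H(\cdot+h)$ equals $g-1\le0$ on $(-\infty,-h)$ and $g\ge0$ on $[-h,\infty)$. The next two lemmas pass from slopes at equal heights to steepness and back.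

\begin{lemma}\label{lem:upcross}
Let $e$ be continuous on an interval $I$, and suppose that at each zero of $e$ the one-sided derivatives that make sense in $I$ exist and are positive. If $e(a)\ge0$, then $e>0$ on $I\cap(a,\infty)$. In particular $e$ has the sign pattern $(-,+)$ on $I$.
\end{lemma}

\begin{proof}
We have $e>0$ immediately to the right of $a$, by continuity if $e(a)>0$ and by the right derivative if $e(a)=0$. At a first zero after $a$ the left derivative would be $\le0$. For the last statement take $\xi=\inf\{e\ge0\}$.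
\end{proof}

For example, $\varphi_{\tilde c}\succeq\varphi_c$ if $2\le\tilde c<c$: at a zero of $\varphi_c-\varphi_{\tilde c}(\cdot+h)$, at height $\theta$, the derivative is $P_{\tilde c}(\theta)-P_c(\theta)>0$. Slower waves are steeper.

\begin{lemma}\label{lem:slope}
Let $p,g\in C^1(\mathbb{R};[0,1])$ with $p'<0$, and let $g(x_0)=p(y_0)$.
\begin{itemize}
\item[(a)] If $p\succeq g$, then $g(x_0+x)\ge p(y_0+x)$ for $x\ge0$ and $g(x_0+x)\le p(y_0+x)$ for $x\le0$; hence $-g'(x_0)\le-p'(y_0)$.
\item[(b)] If $g\succeq p$, then the reversed inequalities hold.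
\end{itemize}
In particular, for $g\in C^1(\mathbb{R};(0,1))$, $\varphi_c\succeq g$ implies $-g'\le P_c(g)$, and $g\succeq\varphi_c$ implies $-g'\ge P_c(g)$.
\end{lemma}

\begin{proof}
Let $e_\eta=g(x_0+\cdot)-p(y_0+\eta+\cdot)$; it is continuous, and $e_\eta(0)$ has the sign of $\eta$. In case (a) $e_\eta$ has the sign pattern $(-,+)$, so $e_\eta\ge0$ on $[0,\infty)$ for $\eta>0$ and $e_\eta\le0$ on $(-\infty,0]$ for $\eta<0$. In case (b) $-e_\eta$ has this pattern, so $e_\eta\le0$ on $[0,\infty)$ for $\eta<0$ and $e_\eta\ge0$ on $(-\infty,0]$ for $\eta>0$. Let $\eta\to0$.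
\end{proof}

The difference $D$ of two solutions solves a linear equation, so we can evolve its positive and negative parts separately, $D=D^+-D^-$, and the sign pattern $(-,+)$ follows if the ratio $D^+/D^-$ is nondecreasing in $x$. For the heat equation and point masses at $a>a'$ the ratio is $\exp\frac{2x(a-a')+a'^2-a^2}{4t}$, which is increasing. In general we clear denominators; the resulting function of two space variables solves a linear parabolic equation.

\begin{lemma}\label{lem:flow}
If $g_1\succeq g_2$, then $\Phi_tg_1\succeq\Phi_tg_2$ for all $t>0$.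
\end{lemma}

\begin{proof}
Fix $h$, let $v_2=\Phi_tg_2$, $v_1=\Phi_tg_1(\cdot+h)$, $D=v_2-v_1$, $D_0=D(0)$. Then $D_t=D_{xx}+bD$ with $b=\int_0^1f'(\sigma v_2+(1-\sigma)v_1)\,d\sigma$, which is bounded, say $|b|\le M$, and locally H\"older for $t>0$ by (R1) and $f\in C^2$. If $D_0\ge0$ a.e.\ or $D_0\le0$ a.e., Lemma~\ref{lem:positive} finishes the proof. Otherwise the point $\xi$ of the sign pattern of $D_0$ is finite, the positive part $D_0^+$ vanishes a.e.\ on $(-\infty,\xi)$, the negative part $D_0^-$ vanishes a.e.\ on $(\xi,\infty)$, and neither is a.e.\ zero. Let $D^\pm$ be the mild solutions of the same linear equation with data $D_0^\pm$. Then $D=D^+-D^-$, and $D^\pm(t)\ge e^{-Mt}S_tD_0^\pm>0$ for $t>0$. Put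
\[
Q(t,x_1,x_2)=D^+(t,x_2)D^-(t,x_1)-D^+(t,x_1)D^-(t,x_2).
\]
We claim that $Q\ge0$ for $t>0$, $x_1\le x_2$. Granting this, if $D(t,x_1)>0$ and $x_2>x_1$, then $D^+(t,x_2)\ge\frac{D^+(t,x_1)}{D^-(t,x_1)}D^-(t,x_2)> D^-(t,x_2)$, so $D(t,x_2)>0$, and $\xi_t=\inf\{x:D(t,x)>0\}$ gives the sign pattern.

To have continuity at $t=0$ we smooth the data without spoiling their supports. Let $\rho_\epsilon\ge0$ be a smooth mollifier supported in $(0,\epsilon)$. The functions $D_0^{+,\epsilon}=\rho_\epsilon*D_0^+$ and $D_0^{-,\epsilon}=\rho_\epsilon(-\cdot)*D_0^-$ are bounded, uniformly continuous, and vanish on $(-\infty,\xi]$ and $[\xi,\infty)$ respectively. Let $D^{\pm,\epsilon}$ and $Q^\epsilon$ be the corresponding objects. The function $w=e^{Mt}S_t|D_0^{+,\epsilon}-D_0^+|$ solves $w_t=w_{xx}+bw+(M-b)w$, so Lemma~\ref{lem:positive} applied to $w\pm(D^{+,\epsilon}-D^+)$ gives $|D^{+,\epsilon}-D^+|\le w$; the same holds for $D^-$. Along a sequence $\epsilon\to0$ the data converge a.e., so $w\to0$ pointwise by dominated convergence.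 It suffices to show $Q^\epsilon\ge0$.

By (R3), $Q^\epsilon$ is bounded and continuous on $[0,T]\times\{x_1\le x_2\}$, and for $t>0$ it solves $Q_t=\Delta Q+BQ$ with $\Delta=\partial_{x_1}^2+\partial_{x_2}^2$, $B=b(t,x_1)+b(t,x_2)$. It vanishes on $x_1=x_2$. At $t=0$ it is $\ge0$, since $D_0^{+,\epsilon}(x_1)D_0^{-,\epsilon}(x_2)\ne0$ requires $x_1>\xi>x_2$. For $\delta>0$ let $z=e^{-2Mt}Q^\epsilon+\delta(1+x_1^2+x_2^2+5t)$. Then $z>0$ at $t=0$, on the diagonal and for large $|(x_1,x_2)|$, and
\[
z_t-\Delta z+(2M-B)z=\delta+(2M-B)\,\delta(1+x_1^2+x_2^2+5t)\ge\delta .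
\]
If $z\le0$ somewhere, its minimum is $\le0$ and is attained with $t>0$, $x_1<x_2$; there $z_t\le0$, $\Delta z\ge0$ and $(2M-B)z\le0$, a contradiction. So $z>0$; let $\delta\to0$.
\end{proof}

\section{The critical wave is steeper than every entire solution}\label{sec:critical}

The step $H$ is steeper than $u(t-n,\cdot)$, so $\Phi_nH$ is steeper than $u(t,\cdot)$ for every $n$. This is where the infinite past of $u$ is used, and it reduces the matter to the limit shape of $\Phi_nH$. That shape converges because steepness decreases monotonically along this solution and is bounded below by the steepness of $\varphi_2$.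

\begin{proposition}\label{prop:critical}
If $0<u<1$ is an entire solution, then $\varphi_2\succeq u(t,\cdot)$ for all $t$.
\end{proposition}

\begin{proof}
Let $W(\tau,\cdot)=\Phi_\tau H$. Applying Lemma~\ref{lem:flow} to $H\succeq W(s,\cdot)$, $H\succeq\varphi_2$ and $H\succeq u(t-\tau,\cdot)$ gives, for $\tau,s>0$,
\begin{equation}\label{eq:three}
W(\tau,\cdot)\succeq W(\tau+s,\cdot),\qquad W(\tau,\cdot)\succeq\varphi_2,\qquad W(\tau,\cdot)\succeq u(t,\cdot).
\end{equation}

\emph{The profiles converge.} Since $H\le2\varphi_2$, (C2) and (C3) give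
\begin{equation}\label{eq:step}
S_\tau H\le\Phi_\tau H\le2\varphi_2(\cdot-2\tau),
\end{equation}
so $W(\tau,-\infty)=1$ and $W(\tau,+\infty)=0$. By (C5), first from time $0$ and then from time $\tau/2$, $W_x<0$ for $\tau>0$. Define $m(\tau)$ by $W(\tau,m(\tau))=\frac12$ and let $p_\tau=W(\tau,m(\tau)+\cdot)$. By \eqref{eq:three} and Lemma~\ref{lem:slope}(a), $p_\tau(x)$ is nondecreasing in $\tau$ and at most $\varphi_2(x)$ for $x\ge0$, and nonincreasing in $\tau$ and at least $\varphi_2(x)$ for $x\le0$. So $p_\tau$ converges as $\tau\to\infty$, locally uniformly by (R1), to a function $W_\infty$ with $W_\infty(0)=\frac12$, $W_\infty(-\infty)=1$, $W_\infty(+\infty)=0$.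

\emph{The increments of $m$ are bounded.} Choose $L$ with $\varphi_2(-L)\ge\frac34$, $\varphi_2(L)\le\frac14$, and $K_1$ with $|W_\tau|\le K_1$ for $\tau\ge\frac12$. For $\tau,\tau+s\ge\frac12$ and $|s|\le1/(8K_1)$ we get $W(\tau+s,m(\tau)-L)\ge\frac58$ and $W(\tau+s,m(\tau)+L)\le\frac38$, so $|m(\tau+s)-m(\tau)|\le L$. Iterating, $m(\tau+t)-m(\tau)$ stays bounded as $\tau\to\infty$ for each $t$.

\emph{The limit is a wave.} By (R1), $W(\tau_n+t,m(\tau_n)+x)\to Z(t,x)$ in $C^{1,2}_{\mathrm{loc}}$ along some $\tau_n\to\infty$, with $Z$ entire. For each $t$ let $\zeta(t)$ be a limit point of $m(\tau_n+t)-m(\tau_n)$. Since $W(\tau_n+t,m(\tau_n)+x)=p_{\tau_n+t}(x-m(\tau_n+t)+m(\tau_n))$, we have $Z(t,x)=W_\infty(x-\zeta(t))$ and $Z(0,\cdot)=W_\infty$. At every time $Z$ is nonincreasing and nonconstant in $x$, so $Z_x<0$ by (C5). Hence $W_\infty\in C^2$, $W_\infty'<0$, and $\zeta(t)$ is the unique solution of $Z(t,\zeta(t))=\frac12$, which is $C^1$ by the implicit function theorem. The equation for $Z$ becomes $-\zeta'(t)W_\infty'=W_\infty''+f(W_\infty)$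 on $\mathbb{R}$. Evaluating at $0$ shows that $\zeta'$ is a constant $c$. By Lemma~\ref{lem:waves}(a), $c\ge2$, and $W_\infty=\varphi_c$ by uniqueness.

\emph{The speed is $2$.} The second relation in \eqref{eq:three} and closedness give $\varphi_c\succeq\varphi_2$, so $P_2\le P_c$ by Lemma~\ref{lem:slope} and $2\ge c$ by Lemma~\ref{lem:waves}(c). The third relation and closedness now give $\varphi_2\succeq u(t,\cdot)$.
\end{proof}

\begin{corollary}\label{cor:harnack}
There is $K$ depending only on $f$ such that every entire solution $0<u<1$ satisfies, on $\mathbb{R}^2$,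
\[
-u_x\le P_2(u),\qquad|u_x|\le u,\qquad u(t,y)\ge e^{-|x-y|}u(t,x),\qquad|u_{xx}|+|u_t|\le Ku .
\]
\end{corollary}

\begin{proof}
Lemmas~\ref{lem:slope} and~\ref{lem:waves}(b) with $\lambda_2=1$ give $-u_x\le P_2(u)<u$. The same for the entire solution $u(t,-x)$ gives $u_x<u$, and integrating $|(\log u)_x|\le1$ gives the third bound. Let $s\in[t-1,t]$, $|y-x|\le1$, and let $N$ be a standard Gaussian variable. By (C3), the third bound and Jensen's inequality,
\[
u(t,x)\ge u(s,y)\,\mathbb{E}\,e^{-|x-y+\sqrt{2(t-s)}N|}\ge u(s,y)\,e^{-1-\sqrt2\,\mathbb{E}|N|}\ge e^{-3}u(s,y).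
\]
Finally $u_t=u_{xx}+au$ with $a=f(u)/u$, which is bounded and Lipschitz with constants depending only on $f$, by (R1). So (R2) bounds $(|u_{xx}|+|u_t|)(t,x)$ by a constant times $\sup_{[t-1,t]\times[x-1,x+1]}u\le e^3u(t,x)$.
\end{proof}

\section{Uniform estimates for a transition front}\label{sec:apriori}

From now on $u$ is a transition front, normalized by $x_t=\max\{x:u(t,x)=\frac12\}$; this is a bounded modification of the original family, and $X_\delta$ refers to it. (Once $u_x<0$ is proved, $x_t$ is the only solution of $u(t,x)=\frac12$.) We use \eqref{eq:uniform} mostly in the form: $u(t,y)>\delta$ implies $y<x_t+X_\delta$. Constants may depend on $u$ and $f$, never on $t$.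

\begin{lemma}\label{lem:apriori}
There are constants $A,C_1,\beta>0$, $C_0\ge0$ such that the following hold.
\begin{itemize}
\item[(a)] $|x_t-x_s|\le A(1+|t-s|)$ for all $s,t$.
\item[(b)] For every $X\in\mathbb{R}$, $\kappa_X:=\inf_t\inf_{x\le x_t+X}u(t,x)>0$.
\item[(c)] $x_s\le x_t-2(t-s)+C_0$ for $s\le t$.
\item[(d)] $u(t,x_t+R)\le C_1e^{-\beta R}$ for all $t$ and all $R\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $M=X_{1/4}$.

(a) For $|\tau|\le1/(4K)$, $|u_t|\le K$ gives $u(s+\tau,x_s-M)\ge\frac34-\frac14>\frac14$, so $x_s-M<x_{s+\tau}+M$. Exchanging the two times, $|x_{s+\tau}-x_s|\le2M$. At most $1+4K|t-s|$ such steps join $s$ to $t$.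

(b) We have $u\ge\frac34$ for $x\le x_t-M$, and $u(t,x)\ge\frac12e^{-|x-x_t|}$ by Corollary~\ref{cor:harnack}.

(c) By Proposition~\ref{prop:critical} and Lemma~\ref{lem:slope}(a), $u(s,x_s+x)\ge\varphi_2(x)$ for $x\ge0$, and $u(s,x_s+x)\ge\kappa_0$ for $x\le0$. So $u(s,x_s+\cdot)\ge\kappa_0\varphi_2$, and (C2) gives $u(t,x_s+2(t-s))\ge\kappa_0/2$. Take $C_0=X_{\kappa_0/4}$.

(d) A value $\theta$ grows to a fixed size within time $O(\log\frac1\theta)$; by then the interface must have arrived, and by (a) it moves at bounded speed. Choose $s_0\in(0,\frac12]$ with $f(s)\ge s/2$ on $[0,s_0]$. Let $y_0=x_t+R$, $\theta=u(t,y_0)$, $a=e^{-\pi}\theta$; by Corollary~\ref{cor:harnack}, $u(t,\cdot)\ge a$ on $J=[y_0-\pi,y_0+\pi]$. If $a\ge s_0$ put $\tau=0$. If $a<s_0$ put $\tau=4\log(s_0/a)$ and $v(\sigma,y)=ae^{\sigma/4}\cos\frac{y-y_0}2$ on $[0,\tau]\times J$. Then $0\le v\le s_0$, $v_\sigma-v_{yy}=v/2\le f(v)$, $v=0$ on the lateral boundary and $v(0,\cdot)\le u(t,\cdot)$. The weak maximum principle on the rectangle, applied to $u(t+\sigma,y)-v(\sigma,y)$,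 gives $u(t+\tau,y_0)\ge v(\tau,y_0)=s_0$. In both cases $u(t+\tau,y_0)\ge s_0$ and $\tau\le4\log\frac1\theta+4\pi$. Hence $x_t+R<x_{t+\tau}+X_{s_0/2}\le x_t+A(1+\tau)+X_{s_0/2}$, that is $R\le4A\log\frac1\theta+C$. This is (d) with $\beta=1/(4A)$.
\end{proof}

\section{Approximate log-convexity ahead of the interface}\label{sec:convex}

Let $\Lambda=-u_x/u$; by Corollary~\ref{cor:harnack}, $|\Lambda|\le1$.

\begin{proposition}\label{prop:convex}
There are $C_*$ and $R_0$ such that, with $\varepsilon(R)=C_*R^{-1}\log R$,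
\[
\Lambda(t,x')\le\Lambda(t,x)+\varepsilon(R)\qquad\text{for all }t,\ R\ge R_0,\ x'\ge x\ge x_t+R .
\]
\end{proposition}

We want to use the bound $(\log h)''\ge-1/(2T)$ of Section~\ref{sec:model}, but \eqref{eq:kpp} is close to linear only where $u$ is small. The frame of speed $2$ is the right one for two reasons. By Lemma~\ref{lem:apriori}(c), seen from the present, the interface recedes into the past at speed at least $2$, so a fixed half-line $z>b$ in this frame was ahead of the interface at all earlier times. And multiplication by $e^z$ turns the linearized equation in this frame into the heat equation. The price is a boundary at $z=b$. The parameters are then forced. Taking $b$ of order $\log R$ makes the nonlinearity polynomially small in $R$ while the boundary value, at most $e^b$, is only polynomially large. The boundary is felt at distance of order $R$ after time $T$ with weight $e^{-\gamma R^2/T}$ for a constant $\gamma>0$, which beats a polynomial when $T$ is of order $R^2/\log R$. The defect $1/(2T)$ over a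 length $R$ then costs $O(R^{-1}\log R)$.

\begin{proof}
Fix $t$ and translate time and space so that $t=0$ and $x_0=0$; the constants of Section~\ref{sec:apriori} do not change. Below, ``$R$ large'' and $C$ depend only on these constants and on $f$.

\emph{Step 1: reduction to the heat equation.} For $s\le0$ let $U(s,z)=u(s,z+2s)$ and $w=e^zU$. From $U_s=U_{zz}+2U_z+f(U)$ and $w_{zz}=e^z(U_{zz}+2U_z+U)$ we get
\[
w_s=w_{zz}-kw,\qquad k=1-\frac{f(U)}U,\qquad 0\le k\le\tfrac12\|f''\|_\infty U .
\]
By Lemma~\ref{lem:apriori}(c), $z+2s-x_s\ge z-C_0$ for $s\le0$, so (d) gives $U(s,z)\le Ce^{-\beta z}$ for $z\ge C_0$, $s\le0$. For $R$ large put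
\[
B=\frac5\beta,\qquad b=B\log R\ge C_0,\qquad T=\frac{R^2}{64(B+3)\log R}\le R^2 .
\]
On $[-T,0]\times[b,\infty)$ we have $0\le k\le\bar k:=CR^{-5}$, so $\bar kT\le R^{-2}$; also $0<w\le e^z$. Write $\sigma=s+T$, let $\Gamma_\sigma$ be the Gaussian kernel of $S_\sigma$, let $\Gamma^D_\sigma(y,\eta)=\Gamma_\sigma(y-\eta)-\Gamma_\sigma(y+\eta)\ge0$ be the Dirichlet heat kernel of $(0,\infty)$, and let
\[
h(s,z)=\int_0^\infty \Gamma^D_\sigma(z-b,\eta)\,w(-T,b+\eta)\,d\eta,\qquad E(s,z)=\operatorname{erfc}\frac{z-b}{2\sqrt\sigma},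
\]
where $\operatorname{erfc}x=\frac2{\sqrt\pi}\int_x^\infty e^{-r^2}dr$. Both solve the heat equation for $s>-T$, $z>b$; at $z=b$, $h=0$ and $E=1$; $0\le h\le e^{z+\sigma}$; and $\int_0^\infty\Gamma^D_\sigma(z-b,\eta)\,d\eta=1-E$.

\emph{Step 2: two-sided comparison.} We claim that for $s\in(-T,0]$, $z\geq b$,
\begin{equation}\label{eq:sandwich}
q_1:=w-e^{-\bar k\sigma}h\ge0,\qquad q_2:=h+e^bE-w\ge0 .
\end{equation}
We compute $\partial_sq_1-\partial_z^2q_1+\bar kq_1=(\bar k-k)w\ge0$ and $\partial_sq_2-\partial_z^2q_2=kw\ge0$. Both functions are $O(e^z)$. On $z=b$, $s>-T$, $q_1=w\ge0$ and $q_2=e^b-w\ge0$. The functions $h$ and $E$ are discontinuous at the corner $(-T,b)$, but with $\omega=w(-T,b)\in(0,e^b]$ the combination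
\[
\tilde h=h+\omega E=\omega+\int_0^\infty\Gamma^D_\sigma(z-b,\eta)\,[w(-T,b+\eta)-\omega]\,d\eta
\]
is not: the integral is the heat evolution on the line of the odd extension of $\eta\mapsto w(-T,b+\eta)-\omega$, which is continuous and of exponential growth. So $\tilde h-w\to0$ at every point of $\{s=-T,\ z\ge b\}$. Since $q_1\ge w-\tilde h$ and $q_2\ge\tilde h-w$, both have nonnegative lower limits there. For $\delta>0$ let $\chi=\delta e^{2z+5\sigma}$, so that $\chi_s-\chi_{zz}=\chi>0$. Then $q_i+\chi$ satisfies the respective inequality strictly, has positive lower limits on the parabolic boundary, and is positive for large $z$. At a nonpositive minimum the time derivative is $\le0$, the second space derivative is $\ge0$ and the zero-order term is $\le0$, which contradicts the strict inequality. So $q_i+\chi>0$; let $\delta\to0$.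

\emph{Step 3: $\log w$ is close to $\log h$.} Let $m=\log w(0,\cdot)$ and $\psi=\log h(0,\cdot)$. We have $\operatorname{erfc}x=\frac2{\sqrt\pi}\int_0^\infty e^{-(x+r)^2}dr\le e^{-x^2}$ for $x\ge0$. For $z\ge R/2$ we have $z-b\ge R/4$, so $e^bE(0,z)\le R^Be^{-R^2/(64T)}=R^{-3}$. This absolute error is also a relative one, because Corollary~\ref{cor:harnack} gives $w(0,z)=e^zu(0,z)\ge u(0,0)=\frac12$ for $z\ge0$. Thus \eqref{eq:sandwich} yields $(1-2R^{-3})w\le h\le e^{\bar kT}w$ at $s=0$, and so
\begin{equation}\label{eq:close}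
|m-\psi|\le R^{-2}\quad\text{on }[R/2,\infty).
\end{equation}

\emph{Step 4: $h$ is almost log-convex.} With $y=z-b>0$,
\[
\Gamma^D_T(y,\eta)=(\pi T)^{-1/2}e^{-(y^2+\eta^2)/4T}\sinh\frac{y\eta}{2T},\qquad\frac{\sinh(ay)}y=\frac12\int_{-a}^ae^{ry}\,dr .
\]
Hence $F(y)=e^{y^2/4T}h(0,b+y)/y$ has the form \eqref{eq:laplace}, the exponential moments being finite thanks to the factor $e^{-\eta^2/4T}$. From $\psi=\log F+\log y-y^2/4T$,
\begin{equation}\label{eq:semi}
\psi''\ge-\frac1{y^2}-\frac1{2T}\ge-C\,\frac{\log R}{R^2}\ge-1\quad\text{on }[R/2,\infty).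
\end{equation}

\emph{Step 5: from values to slopes.} By Corollary~\ref{cor:harnack}, $|m''|=|u_{xx}/u-\Lambda^2|\le K+1$. Let $d=1/R$ and $z\ge R$. Taylor's formula with $\psi''\ge-1$, then \eqref{eq:close}, then Taylor's formula for $m$ give
\begin{align*}
\psi'(z)&\le\frac{\psi(z+d)-\psi(z)}d+\frac d2\le\frac{m(z+d)-m(z)}d+\frac2R+\frac d2\le m'(z)+\frac CR,\\
\psi'(z)&\ge\frac{\psi(z)-\psi(z-d)}d-\frac d2\ge\frac{m(z)-m(z-d)}d-\frac2R-\frac d2\ge m'(z)-\frac CR .
\end{align*}
Integrating \eqref{eq:semi}, for $R\le z\le z'\le2R$,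
\[
m'(z')\ge\psi'(z')-\frac CR\ge\psi'(z)-C\frac{\log R}R\ge m'(z)-C\frac{\log R}R .
\]
This inequality between values of $m'$ holds for every large $R$. For $z'\ge z\ge R$ apply it on $[z,2z],[2z,4z],\dots$ and use $\sum_{j\ge0}\frac{\log(2^jz)}{2^jz}=\frac{2\log z+2\log2}z\le\frac{4\log R}R$. We obtain $m'(z')\ge m'(z)-C_*R^{-1}\log R$, and $m'=1-\Lambda(0,\cdot)$.
\end{proof}

\begin{corollary}\label{cor:lambda}
Part {\rm(i)} of Theorem~\ref{thm:main} holds, and
\begin{equation}\label{eq:lower}
\Lambda(t,x)\ge\lambda_+-\varepsilon(R)\qquad\text{for all }t,\ R\ge R_0,\ x\ge x_t+R .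
\end{equation}
\end{corollary}

\begin{proof}
Fix $t$. Proposition~\ref{prop:convex} gives $\limsup_{x'\to\infty}\Lambda(t,x')\le\Lambda(t,x)+\varepsilon(x-x_t)$ for large $x$, hence $\limsup\le\liminf$. So the limit $\lambda_+$ exists, $\lambda_+\le1$, and $x^{-1}\log u(t,x)\to-\lambda_+$. Lemma~\ref{lem:apriori}(d) gives $\lambda_+\ge\beta>0$. As $|\log u(t,x)-\log u(s,x)|\le K|t-s|$, the limit does not depend on $t$. Letting $x'\to\infty$ in Proposition~\ref{prop:convex} gives \eqref{eq:lower}.
\end{proof}

\section{From decay rates to steepness}\label{sec:data}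

A bound on $\Lambda$ in the tail compares $u$ with $\varphi_c$ only at small heights. At other heights we know nothing about the slope of $u$. We therefore keep the tail of the wave and replace its upper part by something steeper than any profile, a jump to $1$, or flatter than any profile, a plateau. For $c>2$ the tail outruns the modification and the wave is restored. For $c>2$ and $\xi\in\mathbb{R}$ let $\theta_0=\varphi_c(\xi)$ and
\[
G^\sharp=\mathbf{1}_{\{x<0\}}+\varphi_c(\cdot+\xi)\mathbf{1}_{\{x\ge0\}},\qquad G^\flat=\min(\theta_0,\varphi_c(\cdot+\xi)) .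
\]

\begin{lemma}\label{lem:restore}
As $\tau\to\infty$, $\Phi_\tau G^\sharp(c\tau+y)\to\varphi_c(y+\xi)$ and $\Phi_\tau G^\flat(c\tau+y)\to\varphi_c(y+\xi)$, locally uniformly in $y$.
\end{lemma}

\begin{proof}
Both data equal $\phi=\varphi_c(\cdot+\xi)$ on $[0,\infty)$, so $\phi\le G^\sharp\le\phi+H$ and $G^\flat\le\phi\le G^\flat+H$. By comparison, (C1) and \eqref{eq:step}, $\Phi_\tau G^\sharp$ and $\Phi_\tau G^\flat$ differ from $\phi(\cdot-c\tau)$ by at most $2\varphi_2(\cdot-2\tau)$, which at $c\tau+y$ equals $2\varphi_2((c-2)\tau+y)\to0$.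
\end{proof}

For $c=2$ this bound does not tend to $0$; at the critical speed Proposition~\ref{prop:critical} and limits $c\downarrow2$ will be used instead.

\begin{lemma}\label{lem:cross}
Let $g\in C^1(\mathbb{R};(0,1))$, $X\in\mathbb{R}$ and $\theta_0<\inf_{x\le X}g(x)$.
\begin{itemize}
\item[(a)] If $-g'<P_c(g)$ on $[X,\infty)$, then $G^\sharp\succeq g$.
\item[(b)] If $-g'>P_c(g)$ on $[X,\infty)$, then $g\succeq G^\flat$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $e=g-G^\sharp(\cdot+h)$. On $(-\infty,-h)$, $e=g-1<0$. On $I=[\max(X,-h),\infty)$, $e$ is $C^1$ and $e'=g'+P_c(g)>0$ at each zero, so Lemma~\ref{lem:upcross} applies on $I$. If $-h>X$, then $e$ has the pattern $(-,+)$ on $I=[-h,\infty)$, hence on $\mathbb{R}$. If $-h\le X$, then $e\ge g-\theta_0>0$ on $[-h,X]$, so $e>0$ on $I$ as well.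

(b) Let $e=G^\flat-g(\cdot+h)$. On $(-\infty,X-h]$, $e\le\theta_0-g(\cdot+h)<0$. At a zero $x\geq X-h$, with $\theta=g(x+h)$, each one-sided derivative of $e$ equals $-g'(x+h)>0$ (plateau side) or $-P_c(\theta)-g'(x+h)>0$ (wave side). By Lemma~\ref{lem:upcross}, $e$ has the pattern $(-,+)$ on $[X-h,\infty)$, hence on $\mathbb{R}$.
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $u$ be a transition front, $c>2$, $R\in\mathbb{R}$, $\mathcal{T}\subset\mathbb{R}$ nonempty, and $\Omega=\{(s,x):s\in\mathcal{T},\ x\ge x_s+R\}$.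
\begin{itemize}
\item[(a)] If $\sup_\Omega\Lambda<\lambda_c$, there is $\xi$ such that $G^\sharp\succeq u(s,\cdot)$ for all $s\in\mathcal{T}$. If moreover $\inf\mathcal{T}=-\infty$, then $\varphi_c\succeq u(t,\cdot)$ for all $t\in\mathbb{R}$.
\item[(b)] If $\Lambda\ge\lambda_c$ on $\Omega$ and $\inf\mathcal{T}=-\infty$, then $u(t,\cdot)\succeq\varphi_c$ for all $t\in\mathbb{R}$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $g_s=u(s,x_s+\cdot)$. (a) Let $\mu=\sup_\Omega\Lambda$. By Lemma~\ref{lem:waves}(b) there is $\delta>0$ with $P_c(\theta)>\mu\theta$ for $\theta\le\delta$. With $X=\max(R,X_\delta)$ we have $-g_s'\le\mu g_s<P_c(g_s)$ on $[X,\infty)$ for $s\in\mathcal{T}$. Choose $\xi$ with $\varphi_c(\xi)<\kappa_X$; it does not depend on $s$. Lemma~\ref{lem:cross}(a) gives $G^\sharp\succeq g_s$. If $s_n\to-\infty$ in $\mathcal{T}$, Lemma~\ref{lem:flow} gives $\Phi_{t-s_n}G^\sharp\succeq u(t,\cdot)$ for $s_n<t$, and Lemma~\ref{lem:restore} and closedness give $\varphi_c\succeq u(t,\cdot)$.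

(b) Here $-g_s'\ge\lambda_cg_s>P_c(g_s)$ on $[R,\infty)$ by Lemma~\ref{lem:waves}(b). With $\varphi_c(\xi)<\kappa_R$, Lemma~\ref{lem:cross}(b) gives $g_s\succeq G^\flat$, so $u(t,\cdot)\succeq\Phi_{t-s_n}G^\flat$; let $n\to\infty$ as in (a).
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

Parts (i) and (vi) are proved. We first show that local convergence of the profile is enough for (ii).

\begin{lemma}\label{lem:upgrade}
Suppose $u(t,x_t+\cdot)\to\varphi_c$ locally uniformly as $t\to+\infty$, or as $t\to-\infty$, for some $c\ge2$. Then the convergence holds in $C^2(\mathbb{R})$, and $x_t/t\to c$ in the same limit.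
\end{lemma}

\begin{proof}
By (R1) the convergence holds in $C^2_{\mathrm{loc}}$, so only the tails matter. Let $\delta>0$. For $y\ge x_t+X_\delta$, Corollary~\ref{cor:harnack} gives $(u+|u_x|+|u_{xx}|)(t,y)\le(2+K)\delta$. The function $q=1-u$ solves $q_t=q_{xx}-\frac{f(u)}{1-u}q$, whose coefficient is bounded and Lipschitz by (R1). For $s\in[t-1,t]$ we have $x_s\ge x_t-2A$, so for $y\le x_t-2A-1-X_\delta$ we have $q\le\delta$ on $[t-1,t]\times[y-1,y+1]$, and (R2) gives $(q+|q_x|+|q_{xx}|)(t,y)\le C\delta$. Since $\varphi_c,\varphi_c',\varphi_c''$ tend to $1,0,0$ at $-\infty$ and to $0,0,0$ at $+\infty$, the convergence is uniform on $\mathbb{R}$.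

Let $t_n\to+\infty$ (or $-\infty$). The numbers $x_{t_n+1}-x_{t_n}$ are bounded; let $\ell$ be a limit point. Along a subsequence $u(t_n+s,x_{t_n}+x)$ converges in $C^{1,2}_{\mathrm{loc}}$ to an entire solution equal to $\varphi_c$ at $s=0$, hence to $\varphi_c(x-cs)$ for $s\ge0$. Passing to the limit in $u(t_n+1,x_{t_n+1})=\frac12$ gives $\varphi_c(\ell-c)=\frac12$, so $\ell=c$. Thus $x_{t+1}-x_t\to c$. Writing $x_t$ as a sum of unit increments starting from a time in $[0,1]$, where $x_s$ is bounded by Lemma~\ref{lem:apriori}(a), we get $x_t/t\to c$.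
\end{proof}

\subsection{The front is steeper than its future wave}
Let $c>c_+$; then $c>2$ and $\lambda_c<\lambda_+$. Choose $R\ge R_0$ with $\varepsilon(R)<\lambda_+-\lambda_c$. By \eqref{eq:lower}, Proposition~\ref{prop:criterion}(b) applies with $\mathcal{T}=\mathbb{R}$, so $u(t,\cdot)\succeq\varphi_c$. The uniformity in time of \eqref{eq:lower} is what allows one $R$ for all $s\to-\infty$. Letting $c\downarrow c_+$ (Lemma~\ref{lem:waves}(d), closedness) and using Lemma~\ref{lem:slope},
\begin{equation}\label{eq:A}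
u(t,\cdot)\succeq\varphi_{c_+}\ \text{ for all }t,\qquad-u_x\ge P_{c_+}(u)>0\ \text{ on }\mathbb{R}^2 .
\end{equation}

\subsection{The limit $t\to+\infty$}
Let $t_n\to+\infty$. Along a subsequence $u(t_n+t,x_{t_n}+x)\to V(t,x)$ in $C^{1,2}_{\mathrm{loc}}$, where $V$ is entire, $V(0,0)=\frac12$, and $0<V<1$ by (C4). Let $v=V(0,\cdot)$. By \eqref{eq:A}, $-v'\ge P_{c_+}(v)$. For the opposite inequality, the tail at the single time $0$ suffices, since the elapsed time $t_n$ tends to infinity. If $c_+=2$, then $-v'\le P_2(v)$ by Corollary~\ref{cor:harnack}. If $c_+>2$, let $c\in(2,c_+)$. Since $\Lambda(0,x)\to\lambda_+<\lambda_c$, Proposition~\ref{prop:criterion}(a) with $\mathcal{T}=\{0\}$ and $R$ large gives $G^\sharp\succeq u(0,\cdot)$. Then $\Phi_{t_n}G^\sharp\succeq u(t_n,\cdot)$, and in the limit $\varphi_c\succeq v$ by Lemma~\ref{lem:restore} and closedness. So $-v'\le P_c(v)$, and $-v'\le P_{c_+}(v)$ as $c\uparrow c_+$. In both cases $v'=-P_{c_+}(v)$ with $v(0)=\frac12$, and $v=\varphi_{c_+}$ by uniqueness for this first-order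 equation. As $(t_n)$ was arbitrary, $u(t,x_t+\cdot)\to\varphi_{c_+}$ locally uniformly, and Lemma~\ref{lem:upgrade} gives the statements of (ii) at $+\infty$.

\subsection{The limit $t\to-\infty$}
Here there is no candidate for the speed: as Example~\ref{ex:two} shows, $\lambda_+$ does not determine it. We let the limits themselves provide one. An \emph{$\alpha$-limit} is a limit $v$ in $C^{1,2}_{\mathrm{loc}}$ of $u(t_n+t,x_{t_n}+x)$ with $t_n\to-\infty$; by (R1) every sequence $t_n\to-\infty$ has a subsequence producing one.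

An $\alpha$-limit $v$ is a transition front. Indeed it is entire with $v(0,0)=\frac12$, so $0<v<1$ by (C4). For each $t$ let $y_t$ be a limit point of $x_{t_n+t}-x_{t_n}$, which is bounded by Lemma~\ref{lem:apriori}(a). Then $v(t,y_t+x)$ is a limit of values $u(t_n+t,x_{t_n+t}+x+o(1))$, so $v(t,y_t+x)\ge1-\delta$ for $x<-X_\delta$ and $\le\delta$ for $x>X_\delta$, for all $t$. Therefore Corollary~\ref{cor:lambda} and \eqref{eq:A} apply to $v$: with $\Lambda_v=-v_x/v$,
\begin{equation}\label{eq:alpha}
\lambda_v=\lim_{x\to\infty}\Lambda_v(t,x)\in(0,1],\qquad c_v=\lambda_v+\frac1{\lambda_v}\ge2,\qquad-v_x\ge P_{c_v}(v).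
\end{equation}

\begin{lemma}\label{lem:alpha}
For every $\alpha$-limit $v$, $\varphi_{c_v}\succeq u(t,\cdot)$ for all $t\in\mathbb{R}$.
\end{lemma}

\begin{proof}
If $c_v=2$ this is Proposition~\ref{prop:critical}. Otherwise let $c\in(2,c_v)$ and $\delta=\lambda_c-\lambda_v>0$. Choose $R\ge R_0$ with $\varepsilon(R)<\delta/4$, where $\varepsilon$ and $R_0$ are those of $u$, and $\Lambda_v(0,R)<\lambda_v+\delta/4$. Let $(t_n)$ produce $v$. Local convergence gives $\Lambda(t_n,x_{t_n}+R)<\lambda_v+\delta/2$ for $n\ge n_0$, and Proposition~\ref{prop:convex} extends this bound from one point to the whole tail: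
\[
\Lambda(t_n,x)<\lambda_v+\tfrac34\delta=\lambda_c-\tfrac14\delta\qquad\text{for }x\ge x_{t_n}+R,\ n\ge n_0 .
\]
Proposition~\ref{prop:criterion}(a) with $\mathcal{T}=\{t_n:n\ge n_0\}$ gives $\varphi_c\succeq u(t,\cdot)$ for all $t$. Let $c\uparrow c_v$ and use Lemma~\ref{lem:waves}(d) and closedness.
\end{proof}

The lemma holds at all times, so one $\alpha$-limit constrains all the others. Let $v,w$ be $\alpha$-limits. By Lemmas~\ref{lem:alpha} and~\ref{lem:slope}, $-u_x\le P_{c_v}(u)$ on $\mathbb{R}^2$, hence $-w_x\le P_{c_v}(w)$; and $-w_x\ge P_{c_w}(w)$ by \eqref{eq:alpha}. As $w(0,\cdot)$ takes all values in $(0,1)$, $P_{c_w}\le P_{c_v}$, so $c_w\ge c_v$ by Lemma~\ref{lem:waves}(c). By symmetry all $\alpha$-limits have the same speed, which we call $c_-$. Then $w_x=-P_{c_-}(w)$ and $w(0,0)=\frac12$, so $w(0,\cdot)=\varphi_{c_-}$ for every $\alpha$-limit. Thus $u(t,x_t+\cdot)\to\varphi_{c_-}$ locally uniformly as $t\to-\infty$, and Lemma~\ref{lem:upgrade} gives the statements of (ii) at $-\infty$.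

\subsection{The remaining statements}
By Lemma~\ref{lem:alpha} and \eqref{eq:A},
\begin{equation}\label{eq:squeeze}
\varphi_{c_-}\succeq u(t,\cdot)\succeq\varphi_{c_+}\qquad\text{for all }t,
\end{equation}
and Lemma~\ref{lem:slope} gives (iii). As $u(0,\cdot)$ takes all values in $(0,1)$, $P_{c_+}\le P_{c_-}$, so $c_-\le c_+$ by Lemma~\ref{lem:waves}(c). This completes (ii).

For (iv) let $s\le t$. By \eqref{eq:squeeze} and Lemma~\ref{lem:slope}, $\varphi_{c_-}(x)\le u(s,x_s+x)\le\varphi_{c_+}(x)$ for $x\ge0$, while $\kappa_0\le u(s,x_s+x)\le1\le2\varphi_{c_+}(x)$ for $x\le0$. So $\kappa_0\varphi_{c_-}\le u(s,x_s+\cdot)\le2\varphi_{c_+}$, and by (C2)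
\[
\kappa_0\varphi_{c_-}(x-c_-(t-s))\le u(t,x_s+x)\le2\varphi_{c_+}(x-c_+(t-s)).
\]
At $x=c_-(t-s)$ the lower bound is $\kappa_0/2$, so $x_s+c_-(t-s)\le x_t+X_{\kappa_0/4}$. At $x=x_t-x_s$ the upper bound gives $\varphi_{c_+}(x_t-x_s-c_+(t-s))\ge\frac14$, so $x_t-x_s-c_+(t-s)\le\varphi_{c_+}^{-1}(\frac14)$. Another choice of $(x_t)$ changes only $C$.

For (v), if $c_-=c_+=c$, then (iii) gives $u_x=-P_c(u)$, so $u(t,x)=\varphi_c(x-x_t)$. By forward uniqueness $u(t,x)=\varphi_c(x-x_s-c(t-s))$ for $s\le t$, so $x_t-ct$ is a constant $\xi$. Conversely, for $u=\varphi_c(x-ct-\xi)$ we have $x_t=ct+\xi$, so both speeds are $c$. Finally $c_+=2$ forces $c_-=2$. Theorem~\ref{thm:main} is proved. \qed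

\begin{remark}[Where the hypotheses enter]
Concavity is used through $f(s)\le s$, which gives the bound $P_c(\theta)<\lambda_c\theta$ and the sign $k\ge0$ in Proposition~\ref{prop:convex}, and through \eqref{eq:concave}, which gives (C1) and (C2) and hence Lemma~\ref{lem:apriori}(c), Lemma~\ref{lem:restore} and parts (iv) and (vi). The regularity $f\in C^2$ makes the coefficients of the linear equations H\"older continuous and gives $k=O(U)$. Sections~\ref{sec:steep} and~\ref{sec:critical} do not use the transition-front property; it enters through \eqref{eq:uniform} and Lemma~\ref{lem:apriori}. Without it (i) fails: a solution of $\dot\theta=f(\theta)$ with values in $(0,1)$ is an entire solution independent of $x$, for which $\Lambda\equiv0$.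
\end{remark}

\begin{thebibliography}{1}
\bibitem{TF} \emph{Transition Fronts for Monostable Reaction-Diffusion Equations}, \texttt{https://www.cirm-math.fr/ProgWeebly/Renc1353/Hamel.pdf}.
\end{thebibliography}
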